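# The closed convex hull of the range of a vector measure determines the range of its integration map

## 1. Measures with values in a finite-dimensional space

Let $\mathbb K$ be $\mathbb R$ or $\mathbb C$. A Fréchet space $X$ over $\mathbb K$ is a complete metrizable locally convex Hausdorff space; its topology is given by an increasing sequence $p_1\le p_2\le\dots$ of continuous seminorms. An **$X$-valued measure** is a countably additive set function $\mu:\Sigma\to X$ on a $\sigma$-algebra $\Sigma$ of subsets of a set $\Omega$. Its range is $rg(\mu)=\{\mu(A):A\in\Sigma\}$, and we write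
$$Z_\mu=\overline{co}(rg(\mu))$$
for the closed convex hull of the range. For $x^*\in X^*$ the composition $x^*\mu$ is a scalar measure, with total variation measure $|x^*\mu|$, which is finite.

**Definition (integrable functions).** A measurable $f:\Omega\to\mathbb K$ belongs to $L^1(\mu)$ if $\int|f|\,d|x^*\mu|<\infty$ for all $x^*\in X^*$, and for each $A\in\Sigma$ there is a vector $\int_Af\,d\mu\in X$ with
$$x^*\Big(\int_Af\,d\mu\Big)=\int_Af\,dx^*\mu\qquad\text{for all }x^*\in X^*. \tag{1}$$

The vector is unique because $X^*$ separates points. The integration map is $I_\mu:L^1(\mu)\to X$, $I_\mu(f)=\int_\Omega f\,d\mu$. Simple functions are integrable, with the obvious integral. (Some authors define $L^1(\mu)$ through limits of simple functions; Lemma 5 shows that this gives the same space.)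

Let $\mu:\Sigma\to X$ and $\nu:\Sigma'\to X$ be two measures, possibly on different measurable spaces $(\Omega,\Sigma)$ and $(\Omega',\Sigma')$. Suppose that $Z_\mu=Z_\nu$. Do the integrals of $\mu$ fill the same set as the integrals of $\nu$; that is, is $I_\mu(L^1(\mu))=I_\nu(L^1(\nu))$? The question is posed, for a given Fréchet space $X$, in "Structural Properties of Banach and Fréchet Spaces".

**The easy case: $\dim X<\infty$.** Here the answer is yes, because $I_\mu(L^1(\mu))$ is the linear span of $Z_\mu$.

*Proof.* Integrals of simple functions are the linear combinations of values of $\mu$, so $\operatorname{span}rg(\mu)\subset I_\mu(L^1(\mu))$. Conversely, if $x^*\in X^*$ vanishes on $rg(\mu)$, then $x^*\mu=0$, so $x^*(I_\mu(f))=\int f\,dx^*\mu=0$ for every $f\in L^1(\mu)$. In finite dimension a vector killed by all functionals that vanish on $rg(\mu)$ lies in $\operatorname{span}rg(\mu)$. Finally $\operatorname{span}rg(\mu)=\operatorname{span}Z_\mu$, since a subspace of a finite-dimensional space is closed and convex and so contains $Z_\mu$ as soon as it contains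 $rg(\mu)$. $\square$

What changes in general? The same argument in any Fréchet space gives
$$\operatorname{span}rg(\mu)\subset I_\mu(L^1(\mu))\subset\overline{\operatorname{span}}\,rg(\mu).$$
So $Z_\mu$ always determines the *closure* of $I_\mu(L^1(\mu))$, and the question is about the image itself, which need not be closed.

**Example 1.** Let $X$ be real $\ell^2$, let $\rho_n$ ($n\ge1$) be the Rademacher functions on $[0,1]$, and put
$$\mu(A)=\Big(\frac1n\int_A\rho_n\,dt\Big)_{n\ge1}\qquad(A\subset[0,1]\text{ Borel}).$$
This is countably additive, because the density $(\rho_n/n)_n$ is bounded and measurable in $\ell^2$. The image contains $\int\rho_n\,d\mu=\frac1n\mathbf e_n$ for every unit vector $\mathbf e_n$, so it is dense. But it misses $(1/n)_n\in\ell^2$. Indeed, if $f\in L^1(\mu)$, the first coordinate functional (whose measure has variation $dt$) shows $f\in L^1[0,1]$. Then $\int f\rho_n\,dt\to0$: by Bessel's inequality for $f\in L^2$, and then for $f\in L^1$ by density, as $|\rho_n|\le1$. The vector $(1/n)_n$ would require $\int f\rho_n\,dt=1$ for all $n$.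

The answer to the question is nevertheless yes in general.

**Theorem B.** If $X$ is Fréchet and $Z_\mu=Z_\nu$ (or only $Z_\mu=Z_\nu+x_0$ for some $x_0\in X$), then $I_\mu(L^1(\mu))=I_\nu(L^1(\nu))$.

**Example 2 (a computation by hand).** Let $X=\mathbb R^2$ with unit vectors $\mathbf e_1,\mathbf e_2$. Let $\mu$ live on three atoms with values $2\mathbf e_1,\mathbf e_2,\mathbf e_2$, and $\nu$ on three atoms with values $\mathbf e_1,\mathbf e_1,2\mathbf e_2$. Both hulls are $[0,2]^2$. For $f=(f_1,f_2,f_3)$ we have $I_\mu(f)=(2f_1,\,f_2+f_3)$, and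
$$f'=\Big(f_1,\,f_1,\,\frac{f_2+f_3}2\Big)\quad\text{satisfies}\quad I_\nu(f')=(2f_1,\,f_2+f_3)=I_\mu(f).$$
So $f'$ is obtained by *averaging* $f$ over the atoms of $\mu$ that point in the same direction, and then copying the averages onto the atoms of $\nu$ with that direction. If one of the atoms $\mathbf e_2$ of $\mu$ is replaced by $-\mathbf e_2$, the hull becomes the translate $[0,2]\times[-1,1]$, and one averages $f_2$ and $-f_3$: signs must be removed before averaging. The general proof does exactly this, with "direction" replaced by ratios of densities and "averaging" by conditional expectation.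

## 2. Variations, tails, and controlling sequences of functionals

Theorem B will be derived from a statement valid when $X$ is a sequentially complete locally convex Hausdorff space (lcHs), so we recall the facts at that level. In this section $X$ is a sequentially complete lcHs. For a continuous seminorm $p$ put $U_p^\circ=\{x^*\in X^*:|x^*|\le p\}$; by Hahn–Banach, $p(x)=\sup_{x^*\in U_p^\circ}|x^*(x)|$.

If $\tau$ is a scalar measure and $h\in L^1(|\tau|)$, then the measure $A\mapsto\int_Ah\,d\tau$ has variation $A\mapsto\int_A|h|\,d|\tau|$. Splitting $\tau$ into real and imaginary parts, and each into its positive and negative part by a Hahn decomposition, we get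
$$|\tau|(E)\le4\sup_{A\subset E}|\tau(A)|. \tag{2}$$

We also use the **Orlicz–Pettis theorem**: an $X$-valued set function $\kappa$ on a $\sigma$-algebra is countably additive if $x^*\kappa$ is countably additive for all $x^*\in X^*$. In particular, by (1), for $f\in L^1(\mu)$ the set function $A\mapsto\int_Af\,d\mu$ is countably additive.

**Lemma 2.** If $\kappa:\Sigma\to X$ is countably additive, $C_n\downarrow\emptyset$ in $\Sigma$, and $p$ is a continuous seminorm, then $\sup\{p(\kappa(A)):A\in\Sigma,\ A\subset C_n\}\to0$.

*Proof.* The suprema decrease in $n$. If they do not tend to $0$, there are $\varepsilon>0$ and $D_n\subset C_n$ with $p(\kappa(D_n))>\varepsilon$ for all $n$. Fix $n$. As $j\to\infty$ we have $D_n\cap C_j\downarrow\emptyset$, so $\kappa(D_n\cap C_j)\to0$, and hence there is $j(n)>n$ with $p(\kappa(D_n\setminus C_{j(n)}))>\varepsilon$. Let $n_1=1$ and $n_{i+1}=j(n_i)$. The sets $D_{n_i}\setminus C_{n_{i+1}}$ are pairwise disjoint, because for $i'>i$ we have $D_{n_{i'}}\subset C_{n_{i'}}\subset C_{n_{i+1}}$. By countable additivity their $\kappa$-values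 form a convergent series, so these values tend to $0$, a contradiction. $\square$

**Lemma 3 (tails are uniformly small).** If $f\in L^1(\mu)$, $C_n\downarrow\emptyset$ in $\Sigma$ and $p$ is a continuous seminorm, then $\sup_{x^*\in U_p^\circ}\int_{C_n}|f|\,d|x^*\mu|\to0$.

*Proof.* By (2) applied to the measure $A\mapsto\int_Af\,dx^*\mu$, whose variation is $\int_A|f|\,d|x^*\mu|$, we have for $x^*\in U_p^\circ$
$$\int_{C_n}|f|\,d|x^*\mu|\le4\sup_{A\subset C_n}\Big|x^*\Big(\int_Af\,d\mu\Big)\Big|\le4\sup_{A\subset C_n}p\Big(\int_Af\,d\mu\Big).$$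
The right side does not depend on $x^*$ and tends to $0$ by Lemma 2, as $A\mapsto\int_Af\,d\mu$ is countably additive. $\square$

**Lemma 4.** For every continuous seminorm $p$, $c_p:=\sup_{x^*\in U_p^\circ}|x^*\mu|(\Omega)<\infty$; and every bounded measurable function is $\mu$-integrable.

*Proof.* Scalar measures have bounded range, so $rg(\mu)$ is weakly bounded, hence bounded (Mackey). By (2), $c_p\le4\sup_Ap(\mu(A))<\infty$. Let $g$ be bounded and measurable, and let simple functions $s_n\to g$ uniformly. For $A\in\Sigma$,
$$p\Big(\int_A(s_n-s_l)\,d\mu\Big)=\sup_{x^*\in U_p^\circ}\Big|\int_A(s_n-s_l)\,dx^*\mu\Big|\le c_p\|s_n-s_l\|_\infty .$$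
So $\big(\int_As_n\,d\mu\big)_n$ is Cauchy and converges to some $z\in X$, with $x^*(z)=\lim\int_As_n\,dx^*\mu=\int_Ag\,dx^*\mu$. $\square$

**Lemma 5 (definition via simple functions).** A measurable $f$ is in $L^1(\mu)$ iff there are simple $s_n\to f$ ($|x^*\mu|$-a.e. for every $x^*$) such that $\int_As_n\,d\mu$ converges in $X$ for every $A\in\Sigma$; the limit is then $\int_Af\,d\mu$.

*Proof.* Let $f\in L^1(\mu)$ and $B_n=\{|f|\le n\}$. Choose simple $s_n$, zero off $B_n$, with $|s_n-f|\le\frac1n$ on $B_n$. Then $s_n\to f$ pointwise. For $x^*\in U_p^\circ$ and $A\in\Sigma$,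
$$\Big|x^*\Big(\int_As_n\,d\mu-\int_Af\,d\mu\Big)\Big|\le\frac1n|x^*\mu|(\Omega)+\int_{\Omega\setminus B_n}|f|\,d|x^*\mu| .$$
The first term is at most $c_p/n$, and the second tends to $0$ uniformly over $U_p^\circ$ by Lemma 3, since $\Omega\setminus B_n\downarrow\emptyset$. So $\int_As_n\,d\mu\to\int_Af\,d\mu$.

Conversely, let $(s_n)$ be as stated and fix $x^*$. The measures $A\mapsto\int_As_n\,dx^*\mu$ converge for every $A$, so by Vitali–Hahn–Saks they are uniformly absolutely continuous with respect to $|x^*\mu|$; by (2), so are their variations $A\mapsto\int_A|s_n|\,d|x^*\mu|$. By Egorov's theorem $s_n\to f$ uniformly off a set of arbitrarily small $|x^*\mu|$-measure, and on that set the integrals of $|s_n|$ are uniformly small. So $(s_n)$ is Cauchy in $L^1(|x^*\mu|)$, and its limit there is $f$. Hence $\int|f|\,d|x^*\mu|<\infty$ and $x^*(\lim_n\int_As_n\,d\mu)=\int_Af\,dx^*\mu$. $\square$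

The last notion is the only place where metrizability of $X$ will enter.

**Property (C).** The measure $\mu$ has property (C) if there is a sequence $(x_k^*)\subset X^*$ such that if $|x_k^*\mu|(A)=0$ for all $k$, then $|x^*\mu|(A)=0$ for all $x^*\in X^*$.

**Example 3.** Let $X=\mathbb K^{\mathbb N}$ and $\mu(A)=\mathbf 1_A$ for $A\subset\mathbb N$. Each $x^*\in X^*$ is a finite combination of coordinates, so $|x^*\mu|$ vanishes on all but finitely many points, and no *single* functional detects all non-null sets. The sequence of coordinate functionals does, so (C) holds.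

**Lemma 6.** If $X$ is Fréchet, every $X$-valued measure has (C).

*Proof.* Rybakov's theorem (Diestel–Uhl, *Vector Measures*, IX.2.2) says that for a Banach-space-valued countably additive $F$ there is a functional $y^*$ such that $|y^*F|(A)=0$ implies that $F$ vanishes on all measurable subsets of $A$. Let $\pi_k$ be the canonical map of $X$ into the completion of $X/\ker p_k$, a Banach space. Apply the theorem to $F=\pi_k\circ\mu$ and put $x_k^*=y^*\circ\pi_k$, so $x_k^*\mu=y^*F$. If $|x_k^*\mu|(A)=0$, then $p_k(\mu(B))=0$ for all measurable $B\subset A$, so $x^*\mu(B)=0$ for these $B$ and every $p_k$-continuous $x^*$, that is, $|x^*\mu|(A)=0$. Every $x^*\in X^*$ is $p_k$-continuous for some $k$. $\square$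

When (C) holds, multiply each $x_k^*$ by a small positive constant so that $\lambda=\sum_k|x_k^*\mu|$ is a finite measure. Then $x^*\mu\ll\lambda$ for all $x^*\in X^*$.

## 3. Integrals of bounded functions, and why truncation is not enough

A natural first approach is to treat bounded functions and then truncate. The first half works.

**Proposition 7.** Let $\mu$ have (C). Then $Z_\mu=\{\int f\,d\mu: f\text{ measurable},\ 0\le f\le1\}$. Hence the integrals of bounded measurable functions fill $\operatorname{span}Z_\mu$.

*Proof.* Let $0\le f\le1$ and let $u=\operatorname{Re}x^*$ be a continuous real-linear functional. Then $u(\int f\,d\mu)=\int f\,d(u\mu)\le(u\mu)^+(\Omega)=\sup_Au\mu(A)=\sup u(Z_\mu)$, the middle equality by a Hahn decomposition. By Hahn–Banach separation $\int f\,d\mu\in Z_\mu$. For the other inclusion let $\lambda$ be as above and $g_{x^*}=d(x^*\mu)/d\lambda\in L^1(\lambda)$. The set $\{f\in L^\infty(\lambda):0\le f\le1\}$ is convex and weak*-compact, and $f\mapsto\int f\,d\mu$ is continuous from the weak* topology to the weak topology of $X$, as $x^*(\int f\,d\mu)=\int fg_{x^*}\,d\lambda$.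 So its image is convex and weakly compact, hence weakly closed, hence closed. It contains $rg(\mu)$, so it contains $Z_\mu$.

For the last statement: the integrals of bounded functions form a linear space containing $Z_\mu$. Conversely, a real $f$ with $|f|\le c$, $c>0$, is $c(2g-1)$ with $0\le g\le1$, so $\int f\,d\mu=2c\int g\,d\mu-c\mu(\Omega)\in\operatorname{span}Z_\mu$; for complex $f$ treat real and imaginary parts. $\square$

So if $Z_\mu=Z_\nu$, bounded functions have the same integrals for $\mu$ and for $\nu$. Now take $f\in L^1(\mu)$ unbounded, and let $f_n=f\mathbf 1_{\{|f|\le n\}}$. The proposition gives bounded $h_n$ on $\Omega'$ with $\int h_n\,d\nu=\int f_n\,d\mu$, and we would like $h_n$ to converge in a sense that preserves integrals. Here the approach stops. The proposition controls a function representing $\int(f_l-f_n)\,d\mu$ only through the supremum of $|f_l-f_n|$, which is not small; what is small is the mass of the set where $f_l\ne f_n$, and the proposition says nothing about mass on the $\nu$ side.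

This is not just a weakness of the argument. The next example shows that two measures can have the same integrals of bounded functions, and almost the same hull, and yet different integrals of $L^1$ functions. We use the direct sum: $(\nu\oplus\kappa)(A\sqcup B)=\nu(A)+\kappa(B)$ on the disjoint union of the two underlying spaces. Its range is $rg(\nu)+rg(\kappa)$, so $Z_{\nu\oplus\kappa}=\overline{Z_\nu+Z_\kappa}$. A function is integrable for $\nu\oplus\kappa$ iff its two restrictions are integrable, so $I_{\nu\oplus\kappa}$ has range $I_\nu(L^1(\nu))+I_\kappa(L^1(\kappa))$.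

**Example 4.** *For each $\varepsilon>0$ there are $\ell^2$-valued measures $\mu,\eta$ with $Z_\mu\subset Z_\eta\subset(1+\varepsilon)Z_\mu$ and $I_\mu(L^1(\mu))\ne I_\eta(L^1(\eta))$.* Let $\mu$ be the measure of Example 1, whose image misses $(1/n)_n$. Let
$$\nu(A)=\frac\varepsilon4\sum_{n\in A}2^{-n}\mathbf e_n\qquad(A\subset\mathbb N),\qquad \eta=\mu\oplus\nu .$$
Given $x\in\ell^2$, the function $n\mapsto4\varepsilon^{-1}2^nx_n$ is $\nu$-integrable, with integral $\sum_{n\in A}x_n\mathbf e_n$ over $A$. So $I_\nu(L^1(\nu))=\ell^2$, and therefore $I_\eta(L^1(\eta))=\ell^2\ne I_\mu(L^1(\mu))$.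

Next, $Z_\nu\subset\varepsilon Z_\mu$. The set of all $\frac\varepsilon4(2^{-n}t_n)_n$ with $0\le t_n\le1$ is closed and convex and contains $rg(\nu)$, so every point of $Z_\nu$ has this form. Let $s_n=n2^{-n-1}t_n$. Then $\sum_ns_n\le\frac12\sum_nn2^{-n}=1$, so $f=\frac12+\frac12\sum_ns_n\rho_n$ satisfies $0\le f\le1$. Since the $\rho_n$ are orthonormal with mean zero, $\int f\,d\mu=\big(\frac{s_n}{2n}\big)_n=\frac14(2^{-n}t_n)_n$. By Proposition 7 this vector is in $Z_\mu$, and $\varepsilon$ times it is the given point of $Z_\nu$.

Since $0\in Z_\nu$, we get $Z_\mu\subset Z_\eta=\overline{Z_\mu+Z_\nu}\subset\overline{Z_\mu+\varepsilon Z_\mu}=(1+\varepsilon)Z_\mu$. In particular $\operatorname{span}Z_\mu=\operatorname{span}Z_\eta$, so by Proposition 7 the integrals of bounded functions coincide. $\square$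

Therefore a proof must use the *exact* equality of the hulls, and must extract from it quantitative information about mass.

## 4. The hull determines the total variations

The exact information is a family of numbers.

**Theorem A.** Let $X$ be a Fréchet space (or a sequentially complete lcHs, with $\mu,\nu$ satisfying (C)). Suppose
$$|x^*\mu|(\Omega)=|x^*\nu|(\Omega')\qquad\text{for all }x^*\in X^*. \tag{3}$$
Then for every $f\in L^1(\mu)$ there is $f'\in L^1(\nu)$ with
$$\int f'\,d\nu=\int f\,d\mu,\qquad \int|f'|\,d|x^*\nu|\le\int|f|\,d|x^*\mu|\quad\text{for all }x^*\in X^*. \tag{4}$$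
Consequently $I_\mu(L^1(\mu))=I_\nu(L^1(\nu))$.

*Proof that Theorem A implies Theorem B.* Let $u$ be a continuous real-linear functional. As in Proposition 7, $\sup u(Z_\mu)=(u\mu)^+(\Omega)$, and likewise $\inf u(Z_\mu)=-(u\mu)^-(\Omega)$. Hence
$$|u\mu|(\Omega)=\sup u(Z_\mu)-\inf u(Z_\mu),$$
the width of $Z_\mu$ in the direction $u$. It does not change when $Z_\mu$ is translated, so $|u\mu|(\Omega)=|u\nu|(\Omega')$ under the hypothesis of Theorem B. If $\mathbb K=\mathbb R$ this is (3). If $\mathbb K=\mathbb C$, let $x^*\in X^*$ and let $g$ be the unimodular density of $x^*\mu$ with respect to $|x^*\mu|$. The real measure $\operatorname{Re}(e^{i\alpha}x^*)\mu$ has density $\operatorname{Re}(e^{i\alpha}g)$. Since $\int_0^{2\pi}|\operatorname{Re}(e^{i\alpha}z)|\,d\alpha=4|z|$, Tonelli's theorem gives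
$$4|x^*\mu|(\Omega)=\int_0^{2\pi}\!\!\int|\operatorname{Re}(e^{i\alpha}g)|\,d|x^*\mu|\,d\alpha=\int_0^{2\pi}|\operatorname{Re}(e^{i\alpha}x^*)\mu|(\Omega)\,d\alpha,$$
and likewise for $\nu$. The right sides for $\mu$ and $\nu$ are equal by the real case, so (3) holds. $\square$

It remains to prove Theorem A. Suppose $x^*\mu=g_{x^*}\lambda$ for a control measure $\lambda$. Then (3) says that we know $\int|\sum t_ig_{y_i}|\,d\lambda$ for all $y_i\in X^*$ and scalars $t_i$. We want to recover the joint distribution of the densities. As it stands this is impossible: a function equal to $1$ on a space of mass $1$, one equal to $-1$ there, and one equal to $2$ on a space of mass $\frac12$ all have the same integrals $\int|tF|=|t|$. The densities are visible only up to a change of reference measure and a unimodular factor. The remedy is to *divide by one of the densities*: for ratios $g_{y}/g_{x_0}$ the reference function becomes the constant $1$, and then integrals of the form $\int|s+\sum t_iF_i|$ are available. These do determine the law.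

## 5. Recovering a law from the integrals of $|s+t\cdot F|$

The **law** of $F$ under a finite measure $m$ is the image measure $F_*m$ (its total mass is $m(\Omega)$).

**Lemma 8.** Let $m,m'$ be finite positive measures, and let $F\in L^1(m;\mathbb K^d)$, $F'\in L^1(m';\mathbb K^d)$ satisfy
$$\int|s+t\cdot F|\,dm=\int|s+t\cdot F'|\,dm'\qquad\text{for all }s\in\mathbb K,\ t\in\mathbb K^d \tag{5}$$
(bilinear dot product). Then the image measures $F_*m$ and $F'_*m'$ coincide.

For real scalars and $d=1$ one can see why. The function $u(s)=\int|s+F|\,dm$ has, by dominated convergence of difference quotients, the right derivative $m(F\ge-s)-m(F<-s)=m(\Omega)-2m(F<-s)$, and $m(\Omega)$ is (5) with $s=1,t=0$; so the distribution function can be read off. The following argument covers $\mathbb R$ and $\mathbb C$ together, replacing differentiation by second differences.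

*Proof.* Let $D=1$ if $\mathbb K=\mathbb R$ and $D=2$ if $\mathbb K=\mathbb C$. Identify $\mathbb K$ with $\mathbb R^D$, with Euclidean inner product $\langle\cdot,\cdot\rangle$; the modulus is the Euclidean norm.

**An integral formula for the modulus.** This turns $|x|$ into a superposition of cosines. We claim that for a constant $0<c<\infty$,
$$\int_{\mathbb R^D}\frac{1-\cos\langle x,\xi\rangle}{|\xi|^{D+1}}\,d\xi=c\,|x|\qquad(x\in\mathbb R^D). \tag{6}$$
The integrand is at most $\min(2,\frac12|x|^2|\xi|^2)\,|\xi|^{-D-1}$, which is integrable both near $0$, where it is $O(|\xi|^{1-D})$, and near infinity. By rotation invariance the integral depends only on $|x|$; the substitution $\xi=\zeta/|x|$ pulls out the factor $|x|^{-D}|x|^{D+1}=|x|$. The constant is positive because the integrand is positive almost everywhere when $x\ne0$.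

**Second differences.** This produces an honest $L^1$ Fourier transform. Fix $a\ne0$ in $\mathbb R^D$ and let $\beta_a(\xi)=(1-\cos\langle a,\xi\rangle)|\xi|^{-D-1}$. This function is integrable, even, and strictly positive off a null set, namely off $\{\langle a,\xi\rangle\in2\pi\mathbb Z\}$. From (6) and $\cos(\alpha+\beta)+\cos(\alpha-\beta)=2\cos\alpha\cos\beta$,
$$|x+a|+|x-a|-2|x|=\frac2c\int\cos\langle x,\xi\rangle\,\beta_a(\xi)\,d\xi=\frac2c\int e^{i\langle x,\xi\rangle}\beta_a(\xi)\,d\xi . \tag{7}$$

**One linear combination at a time.** We show that, for fixed $t$, the laws $\rho$ of $t\cdot F$ under $m$ and $\rho'$ of $t\cdot F'$ under $m'$ agree. Let $\sigma=\rho-\rho'$, a finite signed measure on $\mathbb R^D$ with $\int|w|\,d|\sigma|(w)<\infty$. By (5), $\int|s+w|\,d\sigma(w)=0$ for every $s\in\mathbb R^D$. Use this at $s+a$, $s-a$ and $s$, and insert (7) with $x=s+w$. Fubini applies, since $|\sigma|$ is finite and $\beta_a\in L^1$, and gives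
$$0=\frac2c\int e^{i\langle s,\xi\rangle}\,\beta_a(\xi)\,\hat\sigma(\xi)\,d\xi\qquad\text{for all }s,\qquad\text{where }\hat\sigma(\xi)=\int e^{i\langle w,\xi\rangle}\,d\sigma(w).$$
So the $L^1$ function $\beta_a\hat\sigma$ has zero Fourier transform and vanishes almost everywhere. Since $\beta_a>0$ almost everywhere, $\hat\sigma=0$ almost everywhere, hence everywhere by continuity, and $\sigma=0$.

**All coordinates jointly.** From $\rho=\rho'$ we get $\int e^{i\operatorname{Re}(t\cdot F)}\,dm=\int e^{i\operatorname{Re}(t\cdot F')}\,dm'$ for every $t\in\mathbb K^d$. The maps $z\mapsto\operatorname{Re}(t\cdot z)$ are all the real-linear functionals on $\mathbb K^d$, so $F_*m$ and $F'_*m'$ have the same Fourier transform and coincide. $\square$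

**How (3) feeds Lemma 8.** Suppose first that one functional $x_0^*$ controls both measures: $x^*\mu\ll|x_0^*\mu|$ and $x^*\nu\ll|x_0^*\nu|$ for all $x^*$. Take $m=|x_0^*\mu|$ and $r_{x^*}=d(x^*\mu)/d(x_0^*\mu)$. Then
$$\int\Big|s+\sum_it_ir_{y_i}\Big|\,dm=\Big|\Big(sx_0^*+\sum_it_iy_i\Big)\mu\Big|(\Omega),$$
and (3) says that this number is the same for $\nu$. So the ratios have the same joint laws. In Example 2, with $x_0^*(a,b)=a+b$, the masses under $m$ are $2,1,1$, and for a functional with coefficients $(\alpha,\beta)$ the ratio takes the values $\alpha,\beta,\beta$. For $\nu$ the masses are $1,1,2$ and the values $\alpha,\alpha,\beta$: the same law.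

Example 3 shows that one functional may not suffice. With a sequence $(x_k^*)$ we must divide by $x_1^*$ where its density is nonzero, by $x_2^*$ on the part of the rest where its density is nonzero, and so on. The difficulty is that (3) concerns the whole spaces $\Omega$ and $\Omega'$, while we need it on pieces that are cut out by $\mu$ and $\nu$ separately. The next section deals with this.

## 6. Peeling off the zero sets of the densities

We begin the proof of Theorem A. Let its hypotheses hold and fix $f\in L^1(\mu)$.

**Step 1: reference measures and ratios.** *The aim is to choose, for each measure, one scalar reference measure and one unimodular function through which all $x^*\mu$, resp. $x^*\nu$, are expressed.* By Lemma 6 (or by assumption) both measures have (C). Interleave the two sequences into one sequence $(x_k^*)$ that works for both. Multiply each $x_k^*$ by a small positive constant so that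
$$\sum_k\int(1+|f|)\,d|x_k^*\mu|<\infty. \tag{8}$$
By (3), also $\sum_k|x_k^*\nu|(\Omega')=\sum_k|x_k^*\mu|(\Omega)<\infty$. So $\lambda=\sum_k|x_k^*\mu|$ and $\lambda'=\sum_k|x_k^*\nu|$ are finite measures, and by (C) $x^*\mu\ll\lambda$, $x^*\nu\ll\lambda'$ for all $x^*\in X^*$. Fix everywhere defined, finite-valued densities
$$g_{x^*}=\frac{d(x^*\mu)}{d\lambda},\qquad h_{x^*}=\frac{d(x^*\nu)}{d\lambda'} .$$
For any finite linear combination, $g_{\sum t_iy_i}=\sum t_ig_{y_i}$ holds $\lambda$-a.e., and similarly for $h$; moreover $|x^*\mu|=|g_{x^*}|\lambda$. Write $g_k=g_{x_k^*}$, $h_k=h_{x_k^*}$ and set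
$$E_k=\{g_1=\dots=g_{k-1}=0\}\quad(E_1=\Omega),\qquad\Omega_k=E_k\setminus E_{k+1}=E_k\cap\{g_k\ne0\}.$$
The $\Omega_k$ are disjoint. On the complement $N$ of their union all $g_k$ vanish, so $\lambda(N)=\sum_k\int_N|g_k|\,d\lambda=0$. Let $G=g_k$ on $\Omega_k$ and $G=1$ on $N$; this function has no zeros. Put
$$m=|G|\lambda,\qquad\theta=G/|G|,\qquad r_{x^*}=g_{x^*}/G .$$
Then $|\theta|=1$. Since $g_{x^*}\lambda=\frac{g_{x^*}}G\cdot\frac G{|G|}\cdot|G|\lambda$,
$$d(x^*\mu)=\theta\,r_{x^*}\,dm,\qquad d|x^*\mu|=|r_{x^*}|\,dm\qquad\text{for all }x^*\in X^*. \tag{9}$$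
On $\Omega_k$ we have $m=|g_k|\lambda=|x_k^*\mu|$, and $m(N)=0$. So (8) gives $m(\Omega)<\infty$ and $f\in L^1(m)$. Define $E_k',\Omega_k',N',G',m',\theta',r'_{x^*}$ in the same way from $\nu,\lambda',h$, with the same sequence $(x_k^*)$. The analogue of (9) holds, and $m'(\Omega')\le\sum_k|x_k^*\nu|(\Omega')<\infty$.

In Example 3, with $x_k^*$ equal to $c_k>0$ times the $k$th coordinate and $\sum c_k<\infty$, we get $\lambda(\{k\})=c_k$, $g_k=\mathbf 1_{\{k\}}$, $E_k=\{k,k+1,\dots\}$, $\Omega_k=\{k\}$, $G=1$, $m=\lambda$, and $r_{x^*}(k)=x^*(\mathbf e_k)/c_k$.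

**Step 2: equality (3) persists on the peeled sets.** *The aim is to prove, for all $x^*\in X^*$ and $k\ge1$,*
$$\int_{E_k}|g_{x^*}|\,d\lambda=\int_{E_k'}|h_{x^*}|\,d\lambda'. \tag{10}$$
The device is to add a huge multiple of $x_k^*$ and to subtract the main term: what survives lives where $g_k=0$. For $k=1$, (10) is (3). Assume (10) for $k$, fix $x^*$, and consider
$$J_n=\frac12\int_{E_k}\big(|g_{x^*}+ng_k|+|g_{x^*}-ng_k|-2n|g_k|\big)\,d\lambda .$$
Here $g_{x^*}\pm ng_k=g_{x^*\pm nx_k^*}$ a.e. So by the induction hypothesis, applied to $x^*+nx_k^*$, $x^*-nx_k^*$ and $x_k^*$, $J_n$ equals the corresponding quantity for $\nu$. We let $n\to\infty$. By the triangle inequality, the expression in parentheses lies between $0$ and the integrable function $2|g_{x^*}|$. Where $g_k=0$ it equals $2|g_{x^*}|$. Where $g_k\ne0$, write $g_{x^*}/g_k=a+ib$ with $a,b$ real. For $n>|a|$ we use $\sqrt{c^2+b^2}\le c+\frac{b^2}{2c}$ for $c>0$, with $c=n+a$ and $c=n-a$. The expression equals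
$$|g_k|\Big(\sqrt{(n+a)^2+b^2}+\sqrt{(n-a)^2+b^2}-2n\Big)\le|g_k|\Big(\frac{b^2}{2(n+a)}+\frac{b^2}{2(n-a)}\Big)\to0 .$$
Since $E_k\cap\{g_k=0\}=E_{k+1}$, dominated convergence gives $J_n\to\int_{E_{k+1}}|g_{x^*}|\,d\lambda$. The same holds for $\nu$, which proves (10) for $k+1$.

**Step 3: equality of laws.** *The aim is to show that the ratios of $\mu$ and of $\nu$ are identically distributed: for every sequence $(y_i)$ in $X^*$, the law of $(r_{y_i})_i$ under $m$ equals the law of $(r'_{y_i})_i$ under $m'$, on $\mathbb K^{\mathbb N}$.* The finite-dimensional cylinder sets form a $\pi$-system that generates the Borel $\sigma$-algebra of $\mathbb K^{\mathbb N}$ and contains $\mathbb K^{\mathbb N}$. Two finite measures that agree on such a system are equal. So it suffices to treat finite tuples $y_1,\dots,y_d$. Fix $k$. For $s\in\mathbb K$ and $t\in\mathbb K^d$, since $m=|g_k|\lambda$ and $r_{y_i}=g_{y_i}/g_k$ on $\Omega_k$,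
$$\int_{\Omega_k}\Big|s+\sum_it_ir_{y_i}\Big|\,dm=\int_{\Omega_k}\Big|sg_k+\sum_it_ig_{y_i}\Big|\,d\lambda=\int_{E_k}\big|g_{sx_k^*+\sum t_iy_i}\big|\,d\lambda-\int_{E_{k+1}}\big|g_{\sum t_iy_i}\big|\,d\lambda ,$$
where the last term uses that $g_k=0$ on $E_{k+1}$. By (10) this equals the same expression for $\nu$. Also $\int|r_y|\,dm=|y\mu|(\Omega)<\infty$ for all $y\in X^*$ by (9), and likewise for $\nu$. So Lemma 8 applies to the measures $m|_{\Omega_k}$ and $m'|_{\Omega_k'}$: the law of $(r_{y_1},\dots,r_{y_d})$ under $m|_{\Omega_k}$ agrees with that of $(r'_{y_1},\dots,r'_{y_d})$ under $m'|_{\Omega'_k}$. Sum over $k$, using $m(N)=m'(N')=0$.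

## 7. Conditional expectation onto the ratios, and transport to $\nu$

Equality of laws lets us copy from $\Omega$ to $\Omega'$ any function *of the ratios*: to $\varphi((r_{y_i})_i)$ corresponds $\varphi((r'_{y_i})_i)$. A general $f$ is not of this form, and $\theta$ also gets in the way. But the integrals $\int f\,dx^*\mu=\int\theta f\,r_{x^*}\,dm$ do not change if $\theta f$ is replaced by its conditional expectation given the ratios. We need the pull-out rule for an unbounded factor.

**Lemma 9.** Let $m$ be a finite measure on $\Sigma$, let $\mathcal A\subset\Sigma$ be a $\sigma$-algebra, $r$ a (finite-valued) $\mathcal A$-measurable function, and $h,hr\in L^1(m)$. Then $E_m(hr\mid\mathcal A)=r\,E_m(h\mid\mathcal A)$ a.e.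

*Proof.* Let $R_n=\{|r|\le n\}\in\mathcal A$. The function $r\mathbf 1_{R_n}$ is bounded and $\mathcal A$-measurable, so $\mathbf 1_{R_n}E_m(hr\mid\mathcal A)=E_m(h\,r\mathbf 1_{R_n}\mid\mathcal A)=r\mathbf 1_{R_n}E_m(h\mid\mathcal A)$ a.e. Let $n\to\infty$; the sets $R_n$ increase to $\Omega$. $\square$

**Step 4: construction of $f'$.** *The aim is to average $\theta f$ over the fibers of the ratios, copy the result to $\Omega'$, and restore the phase of $\nu$.* Let $\mathcal A\subset\Sigma$ be the $\sigma$-algebra generated by $\{r_{x^*}:x^*\in X^*\}$, and let $e=E_m(\theta f\mid\mathcal A)$ be a finite-valued, $\mathcal A$-measurable version; recall $f\in L^1(m)$. Let $x^*\in X^*$. By (9), $\int|fr_{x^*}|\,dm=\int|f|\,d|x^*\mu|<\infty$, so Lemma 9 gives $e\,r_{x^*}=E_m(\theta fr_{x^*}\mid\mathcal A)$ a.e. Integrating, and using $|E_m(\,\cdot\mid\mathcal A)|\le E_m(|\cdot|\mid\mathcal A)$, we obtain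
$$\int_\Omega e\,r_{x^*}\,dm=\int_\Omega\theta fr_{x^*}\,dm=\int_\Omega f\,dx^*\mu, \tag{11}$$
$$\int_A|e\,r_{x^*}|\,dm\le\int_A|f||r_{x^*}|\,dm=\int_A|f|\,d|x^*\mu|\qquad(A\in\mathcal A). \tag{12}$$
Every set of $\mathcal A$ lies in the $\sigma$-algebra generated by countably many of the $r_{x^*}$, and the measurability of $e$ involves only the preimages of a countable base of $\mathbb K$. So $e$ is measurable for the $\sigma$-algebra generated by a sequence $(r_{y_i})_i$. By the Doob–Dynkin lemma there is a Borel map $\varphi:\mathbb K^{\mathbb N}\to\mathbb K$ with $e=\varphi((r_{y_i})_i)$. Put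
$$e'=\varphi((r'_{y_i})_i),\qquad f'=\overline{\theta'}\,e'.$$
For every $x^*\in X^*$, Step 3 applied to the sequence $x^*,y_1,y_2,\dots$ shows that
$$\text{the law of }(r_{x^*},e)\text{ under }m\text{ equals the law of }(r'_{x^*},e')\text{ under }m'. \tag{13}$$
In Example 2, $\theta=\theta'=1$, $\mathcal A$ separates the first atom from the other two, $e=(f_1,\frac{f_2+f_3}2,\frac{f_2+f_3}2)$, and $f'=(f_1,f_1,\frac{f_2+f_3}2)$, as found by hand.

**Step 5: the scalar bound for $f'$.** *The aim is the inequality in (4).* By the analogue of (9) for $\nu$, then (13), then (12) with $A=\Omega$,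
$$\int|f'|\,d|x^*\nu|=\int|e'r'_{x^*}|\,dm'=\int|e\,r_{x^*}|\,dm\le\int|f|\,d|x^*\mu|<\infty . \tag{14}$$

**Step 6: $f'\in L^1(\nu)$.** *The aim is to find a vector $\int_Bf'\,d\nu\in X$ for every $B\in\Sigma'$; note that $B$ need not be describable by the ratios $r'$.* We truncate, but now the tails on the $\nu$ side are controlled by tails on the $\mu$ side, which is what was missing in Section 3. Let $B\in\Sigma'$ and $B_n=\{|e'|\le n\}$. On $B_n$ we have $|f'|=|e'|\le n$, so by Lemma 4, applied to $\nu$, $z_n=\int_{B}f'\mathbf 1_{B_n}\,d\nu\in X$ exists. Let $p$ be a continuous seminorm, $x^*\in U_p^\circ$, $l>n$, and $C_n=\{|e|>n\}\in\mathcal A$. By (13), and then (12) with $A=C_n$,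
$$|x^*(z_l-z_n)|\le\int_{\{|e'|>n\}}|e'r'_{x^*}|\,dm'=\int_{C_n}|e\,r_{x^*}|\,dm\le\int_{C_n}|f|\,d|x^*\mu| .$$
Since $e$ is finite-valued, $C_n\downarrow\emptyset$. By Lemma 3 the right side tends to $0$ uniformly over $x^*\in U_p^\circ$, so $p(z_l-z_n)\to0$ as $n\to\infty$, uniformly in $l>n$. Thus $(z_n)$ is Cauchy, and $z_n\to z_B$ for some $z_B\in X$ by sequential completeness. By dominated convergence, with (14) providing the dominating function $|f'|$,
$$x^*(z_B)=\lim_n\int_{B\cap B_n}f'\,dx^*\nu=\int_Bf'\,dx^*\nu\qquad\text{for all }x^*\in X^*.$$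
So $z_B=\int_Bf'\,d\nu$, and $f'\in L^1(\nu)$.

**Step 7: the integrals agree.** *The aim is the equality in (4).* By the analogue of (9), the identity $f'\theta'=e'$, then (13) and (11),
$$x^*\Big(\int f'\,d\nu\Big)=\int f'\theta'r'_{x^*}\,dm'=\int e'r'_{x^*}\,dm'=\int e\,r_{x^*}\,dm=\int f\,dx^*\mu=x^*\Big(\int f\,d\mu\Big)$$
for all $x^*\in X^*$, so $\int f'\,d\nu=\int f\,d\mu$.

Hence $I_\mu(L^1(\mu))\subset I_\nu(L^1(\nu))$. The hypotheses are symmetric in $\mu$ and $\nu$, so equality follows. This proves Theorem A and, with Section 4, Theorem B: the implication holds for every Fréchet space, real or complex. $\blacksquare$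

## 8. Quotient seminorms, Minkowski summands, and nonmetrizable spaces

**Quotient seminorms.** Under the hypotheses of Theorem A, for each continuous seminorm $p$ the quotient seminorm
$$q_p(x)=\inf\Big\{\sup_{x^*\in U_p^\circ}\int|f|\,d|x^*\mu|:\ f\in L^1(\mu),\ I_\mu f=x\Big\}$$
on the common range is the same for $\mu$ and for $\nu$: by (4) every competitor $f$ for $\mu$ yields a competitor $f'$ for $\nu$ with a supremum that is not larger, and the roles can be exchanged.

**Control measures give (C).** Property (C) holds whenever $\mu$ has a finite control measure $\lambda$, meaning that all $x^*\mu\ll\lambda$. Let $S_{x^*}=\{d(x^*\mu)/d\lambda\ne0\}$. Choose $(x_k^*)$ so that $\lambda(\bigcup_kS_{x_k^*})$ is the largest possible among countable unions; then each $S_{x^*}$ lies in $\bigcup_kS_{x_k^*}$ up to a $\lambda$-null set. If $|x_k^*\mu|(A)=0$ for all $k$, then $\lambda(A\cap S_{x_k^*})=0$ for all $k$, so $\lambda(A\cap S_{x^*})=0$ and $|x^*\mu|(A)=0$.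

**Minkowski summands.** *If $X$ is Fréchet and $Z_\mu=\overline{Z_\nu+Z_\kappa}+x_0$ for $X$-valued measures $\mu,\nu,\kappa$ and some $x_0\in X$, then $I_\mu(L^1(\mu))=I_\nu(L^1(\nu))+I_\kappa(L^1(\kappa))$.* Indeed $Z_{\nu\oplus\kappa}=\overline{Z_\nu+Z_\kappa}$, and $I_{\nu\oplus\kappa}$ has range $I_\nu(L^1(\nu))+I_\kappa(L^1(\kappa))$, as noted in Section 3. Apply Theorem B to $\mu$ and $\nu\oplus\kappa$. $\square$

**Metrizability cannot be dropped.** *Let $\Gamma$ be a set. In the complete lcHs $X=\mathbb K^\Gamma$ the implication holds iff $\Gamma$ is countable.* If $\Gamma$ is countable, $X$ is Fréchet and Theorem B applies. Let $\Gamma$ be uncountable. Let $\mu(A)=\mathbf 1_A$ on the countable–cocountable $\sigma$-algebra of $\Gamma$, and $\nu(A)=\mathbf 1_A$ on the $\sigma$-algebra of all subsets. Both are countably additive, coordinate by coordinate. Both hulls equal $[0,1]^\Gamma$: this set is closed and convex and contains the ranges, and on any finite set $F$ of coordinates every point of $[0,1]^F$ is a convex combination of the $\mathbf 1_A$ with $A\subset F$,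 so already the finite sets $A$ give convex combinations dense in $[0,1]^\Gamma$. Since $X^*$ consists of the finite combinations of coordinate functionals, every measurable $f$ is integrable, with $\int_Af\,d\mu=f\mathbf 1_A$, respectively $\int_Af\,d\nu=f\mathbf 1_A$. So $I_\nu(L^1(\nu))=\mathbb K^\Gamma$. But $I_\mu(L^1(\mu))$ consists only of functions measurable for the countable–cocountable $\sigma$-algebra, so it omits $\mathbf 1_S$ when both $S$ and $\Gamma\setminus S$ are uncountable; such $S$ exist.

Here (3) holds, since its derivation in Section 4 uses only the equality of the hulls. Property (C) fails: any sequence of functionals involves only countably many coordinates, so a single point $\gamma$ outside these is null for the whole sequence, but not for the coordinate functional at $\gamma$. $\square$
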